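
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Hole-Free Cartograms of Triconnected Planar Graphs\\ Have Bounded Complexity}


\begin{abstract}
A cartogram of a vertex-weighted planar graph represents the vertices by interior-disjoint simple polygons with the weights as areas, so that two polygons share a boundary segment exactly when the vertices are adjacent. It is hole-free if the union of the polygons has no holes, so that an inner face becomes a single point at which all its polygons meet. We show that every triconnected planar graph with arbitrary positive weights has a hole-free cartogram whose polygons have at most $314$ corners each. More generally, for hole-free cartograms that realize a given $2$-connected plane graph, we bound the complexity from both sides by functions of one combinatorial parameter, the \emph{load}, which measures how evenly the corners forced at the faces can be distributed among the vertices. The load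 of a triconnected plane graph is at most $6$.
\end{abstract}

\section{The question and the answer}

\paragraph{Cartograms.}
Graphs are finite and simple, and triconnected graphs have at least four vertices. A \emph{simple polygon} is a closed region bounded by a simple closed polygonal curve; its \emph{corners} are the boundary points at which the interior angle is different from $\pi$. Let $G=(V,E)$ be a planar graph and $w:V\to\mathbb R^+$ a weight function. A \emph{cartogram} of $(G,w)$ is a family of pairwise interior-disjoint simple polygons $P_v$, $v\in V$, such that $P_v$ has area $w(v)$, and $P_u$ and $P_v$ share a boundary segment of positive length if and only if $uv\in E$. Its \emph{complexity} is the maximum number of corners of a polygon $P_v$. It is \emph{hole-free} if the complement of $\bigcup_v P_v$ in the plane is connected. In a hole-free cartogram an inner face of $G$ is represented not by a gap but by a single point at which the polygons of its vertices meet.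

The following question is posed in \cite{source}: is there a $k\in\mathbb N$ such that every pair $(G,w)$ with $G$ triconnected admits a hole-free cartogram of complexity at most $k$? We show that there is.

\paragraph{What could go wrong.}
At the point that represents a face of length $d\ge3$ there are $d$ polygons. At most one of them can pass the point with a straight angle, because two straight angles leave no room for a third polygon. So the face forces at least $d-1$ corners. Summed over all faces this is harmless: if $G$ has $n$ vertices and $e$ edges, then it has $e-n+2$ faces, and the face lengths minus one sum to $2e-(e-n+2)=e+n-2\le 4n-8$, which is less than four corners per vertex on average. The danger is local. In $K_{2,m}$ the two vertices of degree $m$ lie together on all $m$ faces, and at each face point at least one of the two needs a corner. In a triconnected graph, however, two vertices lie together on at most two faces. This suggests that the forced corners can be distributed evenly, and that the answer is positive if nothing else obstructs. The proof makes this precise. First the forced corners are distributed; then a construction is given that spends only a bounded number of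 corners per forced one, in spite of the exact areas.

\paragraph{The load.}
Let $G$ be a $2$-connected plane graph with $n\ge3$ vertices. Every face $f$ is bounded by a cycle, whose length is denoted by $d_f$. We also write $f$ for the set of vertices of this cycle, so that $v\in f$ means that $v$ lies on $f$. Let $F$ be the set of inner faces of length at least $4$; triangular faces are left out because the construction below handles all of them together, with at most eight corners per polygon. Suppose that for each $f\in F$ one vertex $x_f\in f$ is chosen, the \emph{special} vertex of $f$, which is meant to pass straight at the face point. The other vertices of $f$ have to pay.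

\begin{definition}
The \emph{load} of $G$ is
\[
\lambda(G)=\min_{x}\ \max_{v\in V}\ \#\{f\in F:\ v\in f,\ x_f\ne v\},
\]
the minimum being over all choices $x=(x_f)_{f\in F}$ with $x_f\in f$.
\end{definition}

A \emph{proper arc} of a simple closed curve is a closed subarc of positive length that is not the whole curve. The \emph{contact} of two interior-disjoint polygons $P_u,P_v$ is the union of all segments of positive length in $P_u\cap P_v$. We make the representation of faces by points precise.

\begin{definition}
A hole-free cartogram \emph{realizes the plane graph $G$} if
\begin{itemize}
\item for each edge $uv$ the contact $C_{uv}$ of $P_u$ and $P_v$ is one proper arc of $\partial P_u$ and of $\partial P_v$, and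
\item there are points $p_f$, one for each inner face $f$, such that the following holds. Whenever $vu'$ is the successor of $vu$ in the counterclockwise order of edges at $v$ and the face $f$ between them is inner, then, for the counterclockwise orientation of $\partial P_v$, the arc $C_{vu}$ ends and the arc $C_{vu'}$ begins at $p_f$.
\end{itemize}
\end{definition}

\begin{theorem}\label{thm:main}
Let $G$ be a triconnected plane graph, with any choice of the outer face, and let $w:V\to\mathbb R^+$. Then $(G,w)$ has a hole-free cartogram of complexity at most $314$. It realizes the plane graph $G$, and the union of its polygons is a rectangle.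
\end{theorem}

\begin{theorem}\label{thm:load}
Let $G$ be a $2$-connected plane graph with $n\ge3$ vertices.
\begin{itemize}
\item[(a)] For every $w:V\to\mathbb R^+$ there is a hole-free cartogram realizing $G$ of complexity at most $8+51\,\lambda(G)$.
\item[(b)] Every hole-free cartogram realizing $G$ has complexity at least $\lambda(G)$.
\item[(c)] With $a^+=\max(a,0)$,
\[
\lambda(G)=\max_{\emptyset\ne S\subseteq V}\Big\lceil \frac1{|S|}\sum_{f\in F}(|f\cap S|-1)^+\Big\rceil ,
\]
and $\lambda(G)\le6$ if $G$ is triconnected.
\end{itemize}
\end{theorem}

Since $8+51\cdot 6=314$, Theorem~\ref{thm:main} follows from (a), (c) and the fact that the construction for (a) fills a rectangle. Triconnectivity is used only for $\lambda(G)\le 6$. For cartograms realizing the plane graph it cannot be weakened to $2$-connectivity, as $K_{2,m}$ shows (Example~\ref{ex:k2m}). For such cartograms the smallest constant valid for all triconnected plane graphs lies between $6$ and $314$ (Example~\ref{ex:six}).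

\paragraph{Idea and plan.}
For (a), put an extra vertex $z_f$ into each $f\in F$ and represent the resulting triangulation by polygons with at most eight corners and exact areas. Then split each polygon $P_{z_f}$ among the vertices of $f$ other than $x_f$, by paths running to one point on a side of $P_{x_f}$. The special polygon gets no new corner, and the load bounds how often a vertex is non-special.

Section~\ref{sec:lower} proves (b) and the two examples, Section~\ref{sec:load} proves (c). Section~\ref{sec:example} shows the construction for (a) on the four-cycle. Its two ingredients are the tiling for triangulations (Sections~\ref{sec:tiling} and~\ref{sec:contacts}) and a lemma on splitting a polygon (Section~\ref{sec:split}). They are assembled in Section~\ref{sec:assembly}.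

\section{Corners forced at the face points}\label{sec:lower}

\begin{lemma}\label{lem:forced}
Consider a hole-free cartogram realizing a $2$-connected plane graph $G$ with $n\ge3$ vertices.
\begin{itemize}
\item[(i)] For each inner face $f$, at most one of the polygons $P_v$, $v\in f$, has no corner at $p_f$.
\item[(ii)] For fixed $v$, the points $p_f$ of the inner faces $f\ni v$ are pairwise different.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The point $p_f$ lies on the boundary of all $d_f\ge3$ polygons. A polygon without a corner at $p_f$ has angle $\pi$ there. Two such polygons, being interior-disjoint, fill a neighborhood of $p_f$ and leave no room for the third.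

(ii) Since $f$ is bounded by a cycle, it occupies exactly one angle at $v$. So each inner face $f\ni v$ determines one neighbor $u$ of $v$ such that $C_{vu}$ ends at $p_f$ in this angle, and different faces determine different neighbors. Two contact arcs of $P_v$ have disjoint relative interiors; otherwise the two other polygons would overlap along a common segment, on the side away from $P_v$. Hence the counterclockwise ends of the arcs are different.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:load}(b)]
Let $K$ be the complexity of the cartogram. For $f\in F$ let $x_f$ be the vertex of $f$ whose polygon has no corner at $p_f$, or an arbitrary vertex of $f$ if there is none. If $v\in f$ and $x_f\ne v$, then $P_v$ has a corner at $p_f$. By Lemma~\ref{lem:forced}(ii) these corners are different for different $f$. So each $v$ is non-special in at most $K$ faces, and $\lambda(G)\le K$.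
\end{proof}

The same count applies to all inner faces, triangles included. For $S\subseteq V$, by Lemma~\ref{lem:forced}(i), an inner face $f$ forces at least $(|f\cap S|-1)^+$ of the polygons $P_v$, $v\in S$, to have a corner at $p_f$, and by (ii) no corner is counted twice. Hence a realizing cartogram of complexity $K$ satisfies
\begin{equation}\label{eq:count}
\sum_{f\ \mathrm{inner}}(|f\cap S|-1)^+\ \le\ K|S|\qquad\text{for every }S\subseteq V .
\end{equation}

\begin{example}\label{ex:k2m}
Let $m\ge 3$ and let $u,v$ be the vertices of the two-element class of $K_{2,m}$. In a plane embedding there are $2m-(m+2)+2=m$ faces, each of length at least $4$, and the lengths sum to $4m$. So all faces are $4$-cycles and contain both $u$ and $v$. Of these, $m-1$ are inner, and \eqref{eq:count} with $S=\{u,v\}$ gives $K\ge (m-1)/2$ for every weight function.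
\end{example}

\begin{example}\label{ex:six}
Take a plane triangulation on a set $S$ of $s\ge14$ vertices and put into each of its $2s-4$ faces a new vertex adjacent to the three vertices of the face. The result is a simple triangulation with more than three vertices, hence triconnected. Each of its $6s-12$ faces contains exactly two vertices of $S$, and $6s-13$ of them are inner. By \eqref{eq:count}, $Ks\ge 6s-13>5s$, so $K\ge6$ for every weight function.
\end{example}

\section{Distributing the load}\label{sec:load}

\begin{proof}[Proof of the formula in Theorem~\ref{thm:load}(c)]
For any choice $x$ and any $S\ne\emptyset$, a face $f\in F$ is counted at least $(|f\cap S|-1)^+$ times in $\sum_{v\in S}\#\{f\in F:v\in f,\,x_f\ne v\}$. So the largest term of this sum is at least $\frac1{|S|}\sum_{f\in F}(|f\cap S|-1)^+$, and it is an integer. This proves ``$\ge$''.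

Conversely, let $\ell$ be the right-hand side, and let $\deg_F(v)$ be the number of $f\in F$ with $v\in f$. We look for a choice in which every vertex $v$ is special in at least $(\deg_F(v)-\ell)^+$ faces. So take $(\deg_F(v)-\ell)^+$ copies of each vertex $v$ and try to match all copies to distinct faces in $F$ containing the vertex. By Hall's theorem this is possible if every set of copies has at least as many faces available as it has elements. The available faces depend only on the set $S$ of vertices involved, so we may take all copies of each vertex of $S$, where $S\neq\emptyset$ and $\deg_F(v)>\ell$ for $v\in S$. The condition is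
\[
\sum_{v\in S}(\deg_F(v)-\ell)\ \le\ \#\{f\in F: f\cap S\ne\emptyset\}.
\]
Since $\sum_{v\in S}\deg_F(v)=\sum_{f\in F}|f\cap S|$, it says $\sum_{f\in F}(|f\cap S|-1)^+\le \ell|S|$, which holds by the definition of $\ell$. Let $x_f$ be the vertex matched to $f$, and arbitrary in $f$ if $f$ is unmatched. Then each $v$ is non-special in at most $\ell$ faces.
\end{proof}

\begin{lemma}\label{lem:pairs}
Let $G$ be a triconnected plane graph. If two distinct faces $f,f'$ both contain the vertices $u\ne v$, then $uv\in E$ and $f,f'$ are the two faces at $uv$. Hence two vertices lie together on at most two faces.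
\end{lemma}

\begin{proof}
Draw a simple closed curve through $u$, $f$, $v$, $f'$ that meets $G$ only in $u$ and $v$. Since $G-\{u,v\}$ is connected, one side of the curve contains no vertex. At $u$ the curve passes from the angle of $f$ to the different angle of $f'$, so on each side of the curve there is an edge at $u$. On the side without vertices this edge can only end at $v$. So it is the edge $uv$, it is the only edge on that side, and it separates $f$ from $f'$ there. If $u,v$ lay together on three faces $f,f',f''$, then $f,f'$ as well as $f,f''$ would be the two faces at $uv$, so $f'=f''$.
\end{proof}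

\begin{proof}[Proof of $\lambda(G)\le6$ for triconnected $G$]
Let $\emptyset\ne S\subseteq V$. For $|S|=1$ the sum $\sum_{f\in F}(|f\cap S|-1)^+$ is $0$, and for $|S|=2$ it is at most $2$ by Lemma~\ref{lem:pairs}. Let $|S|\ge3$. Inside each $f\in F$ with $|f\cap S|\ge2$ draw a path through the vertices of $f\cap S$ in their cyclic order; it has $|f\cap S|-1$ edges. The result is a loopless plane multigraph on $S$. Each face contributes at most one edge to a pair of vertices, so by Lemma~\ref{lem:pairs} all multiplicities are at most $2$. A simple planar graph on $|S|$ vertices has at most $3|S|-6$ edges, so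
\[
\sum_{f\in F}(|f\cap S|-1)^+\le 2(3|S|-6)<6|S| .
\]
Now the formula gives $\lambda(G)\le6$.
\end{proof}

\section{The construction on a four-cycle}\label{sec:example}

Let $G$ be a four-cycle with vertices $u_0,u_1,u_2,u_3$ in counterclockwise order and weights $3,\frac{13}3,\frac{13}3,\frac{13}3$. Its inner face $f$ has length $4$. We choose $x_f=u_0$.

\emph{Step 1.} Put a vertex $z$ into $f$, adjacent to all $u_i$, and represent the larger graph. Its inner faces are triangles, so T-junctions suffice (Figure~\ref{fig:four}, left):
\begin{gather*}
P_{u_0}=[0,3]\times[-1,0],\quad P_{u_1}=[2,3]\times[0,3],\quad P_{u_2}=[-1,2]\times[2,3],\\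
P_{u_3}=[-1,0]\times[-1,2],\quad P_z=[0,2]\times[0,2].
\end{gather*}
The polygons $P_{u_i}$ have area $3$. So $P_{u_0}$ has the right area, and the other three lack $\frac43$ each, which is together the area $4$ of $P_z$.

\emph{Step 2.} Split $P_z$ among the non-special vertices. Choose $p=(1,0)$ in the interior of the contact of $P_z$ with the special polygon. From the points $(2,2)$ and $(0,2)$, where $P_z$ changes its neighbor from $u_1$ to $u_2$ and from $u_2$ to $u_3$, draw paths to $p$. Straight segments would cut $P_z$ into pieces of areas $1,2,1$. The paths with one bend at $(\frac76,1)$ and at $(\frac56,1)$, respectively, give the piece with corners $(0,0),(1,0),(\frac56,1),(0,2)$, of area $\frac43$, its mirror image, and a middle piece of area $4-\frac83=\frac43$. Add the pieces to $P_{u_3},P_{u_1},P_{u_2}$, respectively (Figure~\ref{fig:four}, right).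

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (0,-1) rectangle (3,0);
\draw[thick] (2,0) rectangle (3,3);
\draw[thick] (-1,2) rectangle (2,3);
\draw[thick] (-1,-1) rectangle (0,2);
\node at (1.5,-.5) {$P_{u_0}$};
\node at (2.5,1.5) {$P_{u_1}$};
\node at (.5,2.5) {$P_{u_2}$};
\node at (-.5,.5) {$P_{u_3}$};
\node at (1,1) {$P_z$};
\begin{scope}[xshift=6cm]
\draw[thick] (-1,-1) rectangle (3,3);
\draw[thick] (0,-1)--(0,0)--(3,0);
\draw[thick] (2,2)--(2,3);
\draw[thick] (-1,2)--(0,2);
\draw[thick] (2,2)--(1.1667,1)--(1,0)--(.8333,1)--(0,2);
\draw[dotted] (0,0)--(0,2)--(2,2)--(2,0);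
\fill (1,0) circle (2pt);
\node[below] at (1,0) {$p$};
\node at (2.3,-.5) {$P'_{u_0}$};
\node at (2.5,1) {$P'_{u_1}$};
\node at (.9,2.5) {$P'_{u_2}$};
\node at (-.5,1) {$P'_{u_3}$};
\end{scope}
\end{tikzpicture}
\caption{A hole-free cartogram of a four-cycle. Left: an auxiliary polygon $P_z$ fills the face. Right: $P_z$ has been split among $P_{u_1},P_{u_2},P_{u_3}$; the dotted lines are former sides of $P_z$. All four polygons meet at $p$, and $P'_{u_0}$ has no corner there.}
\label{fig:four}
\end{figure}

Now all four polygons meet at $p$, opposite polygons meet nowhere else, all areas are right, and there is no hole. The special polygon is unchanged and has no corner at $p$. The four polygons have $4,6,8,7$ corners.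

In general three things have to be provided. The auxiliary tiling must exist for every triangulation, with exact areas and few corners; no limit process is involved, since the polygons $P_{z_f}$ keep a positive area. The polygon $P_{z_f}$ need not be convex, and the starting points of the paths are prescribed by the contacts, so a splitting lemma with exact areas and a bounded number of bends is needed. Finally, no vertex may be non-special too often, which is what the load controls.

\section{A rectangle tiling from a triangulation}\label{sec:tiling}

\paragraph{Canonical orderings.}
Let $T$ be a simple plane triangulation (all faces, including the outer one, are triangles) with $N\ge4$ vertices and with outer face $v_1,v_2,v_N$ in counterclockwise order. By \cite{FPP} there is a \emph{canonical ordering} $v_1,\dots,v_N$ of the vertices, which means the following. Put $\Gamma_2=(v_1,v_2)$. For $3\le k\le N$ the neighbors of $v_k$ among $v_1,\dots,v_{k-1}$ form a subpath $c_p,\dots,c_q$ $(p<q)$ of the path $\Gamma_{k-1}=(c_1=v_1,\dots,c_r=v_2)$, and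
\[
\Gamma_k=(c_1,\dots,c_p,v_k,c_q,\dots,c_r).
\]
For $k\ge 3$ the path $\Gamma_k$ together with $v_1v_2$ is the outer cycle of the subgraph induced by $v_1,\dots,v_k$, and all later vertices lie outside it. Hence the triangles $c_jc_{j+1}v_k$ $(p\le j<q)$ are faces of $T$. Also $\Gamma_N=(v_1,v_N,v_2)$, so $v_N$ is adjacent to all of $\Gamma_{N-1}$.

We call a pair of consecutive vertices of $\Gamma_k$, $k<N$, a \emph{gap}. Step $k$ \emph{covers} the vertices $c_j$, $p<j<q$, and \emph{closes} the gaps $(c_j,c_{j+1})$, $p\le j<q$. For $k<N$ it \emph{opens} the gaps $(c_p,v_k)$ and $(v_k,c_q)$. Put $l(v_k)=c_p$ and $r(v_k)=c_q$. Let $I=\{v_3,\dots,v_{N-1}\}$. Each $v\in I$ is covered exactly once, by a vertex denoted $\mathrm{top}(v)$. The vertices $v_1,v_2$ are never covered.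

\paragraph{The rectangles.}
We build a skyline over $[0,1]$. Each vertex $v\in I$ of the current path is visible as a ``leg'' $R^0(v)$, and between consecutive legs there is a rectangle for the gap. Precisely, there is one rectangle $R_*$ for the gap $(v_1,v_2)$, and for each $v\in I$ there are three rectangles: $R^-(v)$ for the gap $(l(v),v)$ and $R^+(v)$ for the gap $(v,r(v))$ opened by $v$, and the leg $R^0(v)$. The unknowns are numbers $x^-(v),x^+(v)$ $(v\in I)$ and levels $L_v$ $(v\in I\cup\{v_N\})$; set $x^+(v_1)=0$ and $x^-(v_2)=1$.
\begin{itemize}
\item The leg $R^0(v)$ has $x$-range $[x^-(v),x^+(v)]$, and the rectangle of a gap $(c,c')$ has $x$-range $[x^+(c),x^-(c')]$.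
\item $R_*$ stands on level $0$, and $R^-(v),R^0(v),R^+(v)$ stand on level $L_v$.
\item The rectangle of a gap ends at level $L_u$, where $u$ closes the gap, and $R^0(v)$ ends at level $L_{\mathrm{top}(v)}$.
\end{itemize}
Figure~\ref{fig:tiling} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1,yscale=0.95]
\draw[thick] (-1,0) rectangle (11,4.2);
\draw[thick] (0,1)--(0,4.2);
\draw[dashed] (0,0)--(0,1);
\draw[thick] (10,0)--(10,4.2);
\draw[thick] (0,1)--(10,1);
\draw[thick] (0,3)--(6,3);
\draw[thick] (4,2)--(10,2);
\draw[thick] (4,2)--(4,3);
\draw[dashed] (4,1)--(4,2);
\draw[dashed] (2.5,1)--(2.5,3);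
\draw[thick] (6,3)--(6,4.2);
\draw[dashed] (6,2)--(6,3);
\draw[dashed] (8,2)--(8,4.2);
\draw[dashed] (1.5,3)--(1.5,4.2);
\draw[dashed] (4.8,3)--(4.8,4.2);
\node at (-.5,2) {$Q_1$};
\node at (10.5,2) {$Q_2$};
\node at (5,.5) {$R_*$};
\node at (1.25,2) {$R^-(z)$};
\node at (3.25,2) {$R^0(z)$};
\node at (7,1.5) {$R^+(z)$};
\node at (5,2.5) {$R^-(c)$};
\node at (7,3.1) {$R^0(c)$};
\node at (9,3.1) {$R^+(c)$};
\node at (.75,3.6) {$R^-(d)$};
\node at (3.15,3.6) {$R^0(d)$};
\node at (5.4,3.6) {$R^+(d)$};
\end{tikzpicture}
\caption{The tiling (schematic) for the octahedron obtained from a four-cycle $a,b,c,d$ by adding a vertex $z$ inside and a vertex $t$ outside, both adjacent to $a,b,c,d$, with outer face $abt$. The canonical ordering is $a,b,z,c,d,t$, with $l(z)=a$, $r(z)=b$; $l(c)=z$, $r(c)=b$; $l(d)=a$, $r(d)=c$; $d$ covers $z$, and $t$ covers $c$ and $d$. Thick lines separate the polygons $P_a=Q_1\cup R_*$, $P_b=Q_2$, $P_z,P_c,P_d$; dashed lines separate rectangles of the same polygon. The right side of the leg $R^0(z)$ is matched by $R^+(z)$ and $R^-(c)$ together.}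
\label{fig:tiling}
\end{figure}

\paragraph{The idea on the smallest case.}
Suppose all areas are prescribed. If the $x$-coordinates are known, then the areas determine all heights, and the question is whether the heights fit together. For $T=K_4$ we have $I=\{v_3\}$, and $R^-,R^0,R^+$ form one row on top of $R_*$; they fit if their heights are equal. Let $\omega^-,\omega^0,\omega^+$ be their areas, write $x^\pm=x^\pm(v_3)$, and consider
\[
\Psi=\omega^-\log x^-+\omega^0\log(x^+-x^-)+\omega^+\log(1-x^+).
\]
The derivative of $\omega\log(\text{width})$ with respect to the width is $\omega/\text{width}$, the height. So $\partial\Psi/\partial x^-=0$ says that $R^-$ and $R^0$ have the same height, and $\partial\Psi/\partial x^+=0$ says the same for $R^0$ and $R^+$. At the maximum of $\Psi$ the row fits. In general, stationarity at $x^\pm(v)$ says that the leg of $v$ is exactly as high as the stack of gap rectangles beside it, and this is all that is needed.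

\begin{proposition}\label{prop:tiling}
For all positive numbers $\omega(R)$ the unknowns can be chosen such that every rectangle $R$ has positive width and height and area $\omega(R)$, and the rectangles tile $[0,1]\times[0,H]$ with $H=L_{v_N}$.
\end{proposition}

\begin{proof}
\emph{The $x$-coordinates.} Let $X$ be the set of all vectors $(x^\pm(v))_{v\in I}$ for which all widths are positive, i.e.\ $x^+(l(v))<x^-(v)<x^+(v)<x^-(r(v))$ for all $v\in I$. By induction on $k$, for $x\in X$ and $2\le k<N$,
\begin{equation}\label{eq:order}
0=x^+(c_1)<x^-(c_2)<x^+(c_2)<\dots<x^-(c_r)=1\qquad\text{along }\Gamma_k=(c_1,\dots,c_r).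
\end{equation}
Indeed, in step $k$ the values of the covered vertices are replaced by $x^-(v_k)<x^+(v_k)$ between $x^+(c_p)$ and $x^-(c_q)$. Conversely, \eqref{eq:order} for the previous path leaves room for the values of $v_k$, so choosing them in canonical order shows $X\ne\emptyset$. Thus $X$ is nonempty, open, bounded and convex, being defined by finitely many strict linear inequalities, and all widths are at most $1$ on $X$. The function
\[
\Psi(x)=\sum_R\omega(R)\log\mathrm{width}(R)
\]
is concave with nonpositive terms. At a boundary point of $X$ some width is $0$, so $\Psi\to-\infty$ there, and $\Psi$ has a maximizer in $X$. Fix it, and put $h(R)=\omega(R)/\mathrm{width}(R)>0$.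

The number $x^-(v)$ is the left end of $R^0(v)$ and the right end of $R^-(v)$ and of the rectangles $R^+(u)$ with $r(u)=v$. Symmetrically, $x^+(v)$ is the right end of $R^0(v)$ and the left end of $R^+(v)$ and of the $R^-(u)$ with $l(u)=v$. So the vanishing of all partial derivatives gives
\begin{equation}\label{eq:balance}
\begin{aligned}
h(R^0(v))&=h(R^-(v))+\sum_{u\in I:\,r(u)=v}h(R^+(u)),\\
h(R^0(v))&=h(R^+(v))+\sum_{u\in I:\,l(u)=v}h(R^-(u)).
\end{aligned}
\end{equation}

\emph{The levels.} We define the levels recursively. \emph{Claim:} in step $k$ all rectangles $R$ of closed gaps $(c_j,c_{j+1})$, $p\le j<q$, and all legs $R^0(c_j)$ of covered vertices, $p<j<q$, have the same value of (standing level)$\,+h(R)$. Let $L_{v_k}$ be this value. For the claim it suffices to compare the leg of a covered vertex $c$ with the gap on its left; the gap on its right is treated in the same way with the second line of \eqref{eq:balance}. Before $c$ is covered, the gap immediately to the left of $c$ changes exactly when a vertex $u$ with $r(u)=c$ is added. Let $u_1,\dots,u_m$ be these vertices in canonical order. The rectangles of the successive gaps are $R^-(c),R^+(u_1),\dots,R^+(u_m)$, standing on $L_c,L_{u_1},\dots,L_{u_m}$.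 Adding $u_i$ closes the gap before it, so by the definition of $L_{u_i}$
\[
L_{u_1}=L_c+h(R^-(c)),\qquad L_{u_{i+1}}=L_{u_i}+h(R^+(u_i))\quad(1\le i<m).
\]
So the last gap, which is closed in step $k$, has the value $L_c+h(R^-(c))+\sum_ih(R^+(u_i))=L_c+h(R^0(c))$ by \eqref{eq:balance}. This is the value of the leg of $c$, and the claim is proved. With these levels every rectangle $R$ has height $h(R)$ and area $\omega(R)$.

\emph{Tiling.} For $k<N$ the gap and leg intervals of $\Gamma_k$ divide $[0,1]$ by \eqref{eq:order}. Let $g_k$ be the step function that assigns to each of them the standing level of its rectangle, so $g_2=0$; let $g_N=H$. By induction, the rectangles that end in steps $\le k$ tile the region under $g_k$. Indeed, in step $k$ we add, over each gap and leg interval in $[x^+(c_p),x^-(c_q)]$, a rectangle from level $g_{k-1}$ up to $L_{v_k}>g_{k-1}$. On $[x^+(c_p),x^-(c_q)]$ the new function is $L_{v_k}$, and elsewhere it is unchanged. For $k=N$ this interval is $[0,1]$.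
\end{proof}

The telescoping argument describes the stacks beside the legs.

\begin{corollary}\label{cor:stack}
Let $v\in I$ and let $y_1,\dots,y_m$ be the vertices with $l(y_i)=v$ in canonical order. The rectangles touching the leg $R^0(v)$ from the right along a segment are, from bottom to top, $R^+(v),R^-(y_1),\dots,R^-(y_m)$. They fill exactly the height interval of $R^0(v)$, and their tops lie on the levels of $y_1,\dots,y_m,\mathrm{top}(v)$, respectively. Symmetrically, on the left there are $R^-(v),R^+(y_1'),\dots,R^+(y'_{m'})$, where $y'_1,\dots,y'_{m'}$ are the vertices with $r(y_i')=v$ in canonical order, and their tops lie on the levels of $y_1',\dots,y'_{m'},\mathrm{top}(v)$. In the same way, the line $x=0$ is touched from the right by $R_*$ and the $R^-(y)$ with $y\in I$, $l(y)=v_1$, and the line $x=1$ from the left by $R_*$ and the $R^+(y)$ with $y\in I$, $r(y)=v_2$, from bottom to top in canonical order; they fill $[0,H]$.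
\end{corollary}

\begin{proof}
The rectangles listed on the right of $R^0(v)$ belong to the successive gaps immediately to the right of $v$, from the opening of $(v,r(v))$ until $v$ is covered. They have the left end $x^+(v)$, the first stands on $L_v$, each ends on the level on which the next one stands, and the last one ends at $L_{\mathrm{top}(v)}$. The other cases are the same, with $v_1$ or $v_2$ in place of $v$ for the lines $x=0$ and $x=1$; there the first gap is $(v_1,v_2)$ and the last one is closed by $v_N$.
\end{proof}

\paragraph{The polygons.}
Add columns $Q_1=[-e_1,0]\times[0,H]$ and $Q_2=[1,1+e_2]\times[0,H]$ with $e_1,e_2>0$, put $Q=[-e_1,1+e_2]\times[0,H]$, and let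
\[
P_v=R^-(v)\cup R^0(v)\cup R^+(v)\quad(v\in I),\qquad P_{v_1}=Q_1\cup R_*,\qquad P_{v_2}=Q_2 .
\]
For $v\in I$ the three rectangles stand side by side on one level, and by Corollary~\ref{cor:stack} the middle one is at least as high as the others. So $P_v$ is an upside-down T, possibly degenerate, with at most $8$ corners. Since $N\ge4$, $R_*$ is lower than $H$, and $P_{v_1}$ has $6$ corners; $P_{v_2}$ has $4$.

\begin{corollary}\label{cor:areas}
The polygons $P_v$, $v\ne v_N$, tile the rectangle $Q$. They are simple polygons with at most $8$ corners, and their areas can be prescribed arbitrarily.
\end{corollary}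

\begin{proof}
Only the areas remain. Give each of $R^-(v),R^0(v),R^+(v)$ one third of the area of $P_v$, and give $R_*$ one half of the area of $P_{v_1}$. Then choose $e_1$ and $e_2$ such that $Q_1$ has the other half and $Q_2$ the area of $P_{v_2}$.
\end{proof}

\section{Contacts in the tiling}\label{sec:contacts}

We show that the tiling of Section~\ref{sec:tiling} has the combinatorics of $T-v_N$, including the cyclic orders, and that polygons of nonadjacent vertices do not even touch in a point.

For $v\in I$ let $h_v=[x^+(l(v)),x^-(r(v))]\times\{L_v\}$. Directly above $h_v$ there is only $P_v$; directly below is the row of rectangles closed or covered by $v$. The \emph{leg sides} of $v$ are the segments $\{x^\pm(v)\}\times[L_v,L_{\mathrm{top}(v)}]$. By Corollary~\ref{cor:stack} the ends of $h_v$ lie in the relative interior of leg sides of $l(v)$ and $r(v)$, or on $x=0$ or $x=1$ with $0<y<H$ if $l(v)=v_1$ or $r(v)=v_2$. The ends of the leg sides of $v$ lie in the relative interior of $h_v$ and of $h_{\mathrm{top}(v)}$, or, if $\mathrm{top}(v)=v_N$, the upper ends lie on the top side of $Q$.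

\begin{lemma}\label{lem:touch}
If two polygons $P_u\ne P_v$ meet at a point $q$, then they share a segment of positive length containing $q$.
\end{lemma}

\begin{proof}
The point $q$ lies on the boundary of one of the rectangles or columns. Horizontal sides of these lie on segments $h_v$ or on $\partial Q$, and by Corollary~\ref{cor:stack} vertical sides lie on leg sides, on $x=0$ or $x=1$, or on $\partial Q$. By the remarks on ends, $q$ is of one of the following types.

If $q$ is in the relative interior of some $h_v$, then above $q$ there is only $P_v$, and below there are at most two rectangles, side by side. If $q$ is in the relative interior of a leg side of $v$, then on one side there is only the leg, hence $P_v$, and on the other side there are at most two rectangles, one above the other. The same holds for $x=0$ and $x=1$ with $0<y<H$, with $Q_1$ or $Q_2$ in place of the leg. If $q\in\partial Q$, then $q$ lies in at most two rectangles or columns, and these are side by side. In each case any two different polygons at $q$ share a segment containing $q$.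
\end{proof}

\begin{lemma}\label{lem:contacts}
For each $v\ne v_N$ the curve $\partial P_v$ is divided into closed arcs $A_v(u)$ of positive length, one for each neighbor $u$ of $v$ in $T$, in the same counterclockwise cyclic order as these neighbors around $v$. Here $A_v(u)=P_u\cap P_v$ if $u\ne v_N$, and $A_v(v_N)\subset\partial Q$. If $u,v\ne v_N$ are distinct and nonadjacent in $T$, then $P_u\cap P_v=\emptyset$.
\end{lemma}

\begin{proof}
\emph{The arcs for $v=v_k\in I$.} Let $c_p,\dots,c_q$ be the earlier neighbors of $v$, and let $y_i,y_i'$ be as in Corollary~\ref{cor:stack}. Traverse $\partial P_v$ counterclockwise, beginning with the left side of $R^-(v)$.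
\begin{itemize}
\item The left side of $R^-(v)$ lies on the leg of $c_p$ (or on $Q_1$ if $c_p=v_1$): contact with $c_p$.
\item Along the bottom $h_v$, from left to right, there are the gap $(c_p,c_{p+1})$, the leg of $c_{p+1}$, the gap $(c_{p+1},c_{p+2})$, and so on up to the gap $(c_{q-1},c_q)$. The rectangle of a gap $(c_j,c_{j+1})$ belongs to $P_{c_j}$ or to $P_{c_{j+1}}$, namely to the later of the two vertices, or to $P_{v_1}$ for $R_*$.
\item The right side of $R^+(v)$ lies on the leg of $c_q$ (or on $Q_2$ if $c_q=v_2$): contact with $c_q$.
\end{itemize}
So far the neighbors are $c_p,c_{p+1},\dots,c_q$, each on one contiguous arc of positive length.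
\begin{itemize}
\item Next come the top of $R^+(v)$, then the rest of the right leg side, and then the top of the leg. If $m\ge1$, the gap of $R^+(v)$ is closed by $y_1$, so the top of $R^+(v)$ lies on $h_{y_1}$: contact with $y_1$. The rest of the leg side consists of the left sides of $R^-(y_1),\dots,R^-(y_m)$. If $m=0$, the gap of $R^+(v)$ is closed by $\mathrm{top}(v)$, and the top of $R^+(v)$ continues the top of the leg. The top of the leg lies on $h_{\mathrm{top}(v)}$ or, if $\mathrm{top}(v)=v_N$, on $\partial Q$. So the neighbors are $y_1,\dots,y_m,\mathrm{top}(v)$ in this order.
\item The left half of the upper boundary is the mirror image, traversed downwards, and gives $\mathrm{top}(v),y'_{m'},\dots,y_1'$.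
\end{itemize}

\emph{The cyclic order.} The cyclic sequence obtained is
\[
c_p,\dots,c_q,\;y_1,\dots,y_m,\;\mathrm{top}(v),\;y'_{m'},\dots,y_1' .
\]
It lists all neighbors of $v$ exactly once: when a later neighbor $u$ is added, then $v$ is its first earlier neighbor ($l(u)=v$), or its last ($r(u)=v$), or is covered by $u$. Consecutive members form faces of $T$ with $v$. For $c_jc_{j+1}v$ this is a property of canonical orderings. The gap to the right of $v$ is first $(v,c_q)$, then $(v,y_1)$, \dots, $(v,y_m)$; these gaps are closed by $y_1,\dots,y_m,\mathrm{top}(v)$, in this order, so $vc_qy_1$, $vy_iy_{i+1}$ and $vy_m\mathrm{top}(v)$ are faces (for $m=0$, $vc_q\mathrm{top}(v)$ is a face). The left side is the mirror image. A cyclic listing of all neighbors in which any two consecutive ones span a face with $v$ is the rotation at $v$ or its reverse. It remains to see the direction. Since $v$ has degree at least $3$, it is enough to check one pair.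

As $v_1,v_2,v_N$ is counterclockwise, the outer face of $T$ is on the right of the edge directed from $v_1$ to $v_2$. So $v_1v_2v_3$, the other face at this edge, is on the left. For $k\ge4$ the outer cycle of the subgraph on $v_1,\dots,v_{k-1}$, oriented counterclockwise, runs from $v_1$ to $v_2$ along the edge and back along $\Gamma_{k-1}$. So along $\Gamma_{k-1}$, directed from $v_1$ to $v_2$, the outside is on the left. In both cases the inner face $c_pc_{p+1}v_k$ of $T$ is on the left of the edge directed from $c_p$ to $c_{p+1}$, its boundary is counterclockwise $c_p,c_{p+1},v_k$, and $c_{p+1}$ is the counterclockwise successor of $c_p$ around $v_k$. This agrees with the sequence above.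

\emph{The arcs for $v_1$ and $v_2$.} Going up along the right boundary of $P_{v_1}$, which is the counterclockwise direction, we meet $v_2$ (right side of $R_*$), then $v_3$ (top of $R_*$, then $R^-(v_3)$), then the further $y\in I$ with $l(y)=v_1$ in order. The rest of $\partial P_{v_1}$ lies on $\partial Q$ and is the arc of $v_N$. As $v_1$ is the first vertex of all paths $\Gamma_k$, every later neighbor $u\ne v_2$ of $v_1$ has $l(u)=v_1$, so all neighbors are listed. Consecutive ones form faces with $v_1$: this holds for $v_2,v_3$ and for $v_N,v_2$, and the gaps $(v_1,y)$ are closed by the next vertex of the list, the last one by $v_N$. The direction is right, since the face $v_1,v_2,v_3$ is counterclockwise and hence $v_3$ is the successor of $v_2$ around $v_1$.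

Going down along the left boundary $x=1$ of $P_{v_2}$, which is the counterclockwise direction, we meet the $y\in I$ with $r(y)=v_2$ in reverse order, ending with $v_3$, and then $v_1$ (right side of $R_*$). The rest is the arc of $v_N$. Again these are all neighbors and consecutive ones form faces with $v_2$, and $v_1$ is the counterclockwise successor of $v_3$ around $v_2$.

\emph{Conclusion.} The segments of positive length shared by $P_u$ and $P_v$ form one arc if $uv\in E(T)$, and there are none otherwise. By Lemma~\ref{lem:touch} every point of $P_u\cap P_v$ lies on such a segment. So $P_u\cap P_v$ is the closed arc in the first case and empty in the second.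
\end{proof}

\begin{lemma}\label{lem:triple}
Let $uvw$ be a face of $T$ with $u,v,w\ne v_N$. Then $P_u\cap P_v\cap P_w$ is a single point. It is the common endpoint of the consecutive arcs of $v,w$ on $\partial P_u$, of $u,w$ on $\partial P_v$, and of $u,v$ on $\partial P_w$.
\end{lemma}

\begin{proof}
In a simple triangulation with at least four vertices all degrees are at least $3$. So $\partial P_u$ is divided into at least three arcs, and the two consecutive arcs $A_u(v)=P_u\cap P_v$ and $A_u(w)=P_u\cap P_w$ meet in exactly one point, a common endpoint. Their intersection is $P_u\cap P_v\cap P_w$. The same argument applies to $v$ and $w$.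
\end{proof}

\section{Splitting a polygon with exact areas}\label{sec:split}

We want to cut a polygon $Z$ into pieces of given areas by paths from given boundary points to a boundary point $p$. If $Z$ were convex and the starting points were free, one could let a segment from $p$ to a moving boundary point sweep over $Z$ and cut whenever the swept area is right. Here $Z$ need not be convex, and the starting points are prescribed. We therefore lay a thin collar along $\partial Z$, leaving out a neighborhood of $p$. The region enclosed by the collar is swept from $p$ by images of segments in a convex model. The collar itself serves only to connect the sweeping paths to the prescribed points. As its area is smaller than that of every piece, these connections cannot upset the order of the paths.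

\begin{lemma}\label{lem:split}
Let $Z$ be a simple polygon with $m$ corners, $p$ a point in the relative interior of a side, $b_1,\dots,b_{s-1}$ $(s\ge2)$ distinct points of $\partial Z\setminus\{p\}$ in counterclockwise order from $p$, and $\alpha_1,\dots,\alpha_s>0$ with sum $|Z|$. There are polygonal paths $\gamma_i$ from $b_i$ to $p$, with at most $3m$ bends each, with interiors in $\operatorname{int}Z$ and pairwise meeting only in $p$, such that the pieces $Z_1,\dots,Z_s$ of $Z$ between consecutive paths satisfy $|Z_i|=\alpha_i$. Here $Z_i$ contains the part of $\partial Z$ from $b_{i-1}$ to $b_i$, with $b_0=b_s=p$.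
\end{lemma}

\begin{proof}
Let $z_1,\dots,z_m$ be the corners in counterclockwise order from $p$. Choose $p^+$ between $p$ and $z_1$, and $p^-$ between $z_m$ and $p$, so that no $b_i$ lies on the segment $p^-p^+$. For $\varepsilon>0$ let $q_j$ be the point on the bisector of the interior angle $\theta_j$ at $z_j$ that has distance $\varepsilon$ from the lines of both sides at $z_j$. Let $T_0$ be the triangle $p^+z_1q_1$, $T_m$ the triangle $z_mp^-q_m$, and $T_j$ the trapezoid $z_jz_{j+1}q_{j+1}q_j$ for $1\le j<m$.

\emph{The collar.} Let $\sigma_0=p^+z_1$, $\sigma_j=z_jz_{j+1}$ for $1\le j<m$, and $\sigma_m=z_mp^-$. For small $\varepsilon$ the $T_j$ are nondegenerate and convex, and $T_j$ converges to $\sigma_j$ as $\varepsilon\to0$. Nonconsecutive $\sigma_j$ are disjoint, hence so are the corresponding $T_j$ for small $\varepsilon$. By convexity, $T_{j-1}$ and $T_j$ lie in the two cones at $z_j$ between a side and the bisector. These cones have angle $\theta_j/2<\pi$ and meet only in the bisector ray, so $T_{j-1}\cap T_j=z_jq_j$.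

Next, $T_j\cap\partial Z=\sigma_j$ for small $\varepsilon$. The set $T_j$ meets the line of $\sigma_j$ exactly in $\sigma_j$. If another side of $Z$ shares the end $z_j$ or $z_{j+1}$ of $\sigma_j$, then it meets the corresponding cone, and hence $T_j$, only in that point. All further sides have positive distance from $\sigma_j$. Moreover, $T_j\setminus\sigma_j$ is connected and contains $q_j$ or $q_{j+1}$, which lies in $\operatorname{int}Z$ for small $\varepsilon$; so $T_j\setminus\sigma_j\subset\operatorname{int}Z$.

Consequently $\bigcup_jT_j$ is a chain of discs glued along segments, hence a closed disc, the \emph{collar}. It meets $\partial Z$ exactly in the arc $\beta=p^+z_1\cdots z_mp^-$. The rest of its boundary is $\beta'=p^+q_1\cdots q_mp^-$, whose interior lies in $\operatorname{int}Z$. The closure $Z'$ of the rest of $Z$ is bounded by the simple closed curve $p,p^+,q_1,\dots,q_m,p^-$. For small $\varepsilon$ its angles at $p^\pm$ and at the $q_j$ are different from $\pi$, since $\theta_j\ne\pi$. The area $\kappa$ of the collar tends to $0$ with $\varepsilon$. We fix $\varepsilon$ such that all the above holds and $\kappa<\min_i\alpha_i$. Parametrize $\beta'$ as $c(t)$, $t\in[0,1]$, from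 $p^+$ to $p^-$.

\emph{The enclosed region $Z'$.} Triangulate the $(m+2)$-gon $p^+q_1\cdots q_mp^-$ by $m-1$ diagonals and join $p$ to the vertex opposite to $p^-p^+$ in the triangle at this side. This triangulates $Z'$ by $m$ interior edges, with vertices $p,p^+,q_1,\dots,q_m,p^-$. Let $K$ be a strictly convex $(m+3)$-gon, triangulated in the same way, and let $\Phi:Z'\to K$ be the homeomorphism that is affine on each triangle. For $0<t<1$ let
\[
e(t)=\Phi^{-1}\bigl(\text{segment from }\Phi(c(t))\text{ to }\Phi(p)\bigr).
\]
A segment not contained in an interior edge crosses each of them at most once, and a segment contained in one gives no bend; so $e(t)$ has at most $m$ bends. Since $\Phi(c(t))$ is not on the two sides of $K$ at $\Phi(p)$, the interior of $e(t)$ lies in $\operatorname{int}Z'$. Different $e(t)$ meet only in $p$. Let $M(t)$ be the area of the part of $Z'$ between $e(t)$ and the boundary part from $p$ via $p^+$ to $c(t)$. As $\Phi^{-1}$ multiplies areas by a constant on each triangle, $M$ is continuous and strictly increasing, with limits $0$ and $|Z'|$ for $t\to0$ and $t\to1$.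

\emph{Paths in the collar.} Let $D$ be the convex trapezoid with corners $(0,0),(m+1,0),(m,1),(1,1)$. Divide it into the two end triangles, with $x\le1$ and $x\ge m$, and the unit squares $[j,j+1]\times[0,1]$, $1\le j<m$, each cut by a diagonal. There are $m+(m-1)=2m-1$ interior edges. Map $D$ to the collar by the homeomorphism that is affine on these triangles, with
\[
(0,0)\mapsto p^+,\qquad (j,0)\mapsto z_j,\qquad (j,1)\mapsto q_j\quad(1\le j\le m),\qquad (m+1,0)\mapsto p^- ;
\]
the trapezoids $T_j$ are cut by the corresponding diagonals. The base of $D$ goes to $\beta$ and the rest of $\partial D$ to $\beta'$. For $b$ in the relative interior of $\beta$ and $0<t<1$ let $a(b,t)$ be the image of the segment in $D$ between the preimages of $b$ and $c(t)$. The two preimages do not lie on a common side of $D$. So $a(b,t)$ has its interior in the interior of the collar, and it has at most $2m-1$ bends. If $b$ precedes $\tilde b$ on $\beta$ and $t<\tilde t$, then $a(b,t)\cap a(\tilde b,\tilde t)=\emptyset$, since these are images of two chords of a convex region that pass through its interior and whose four endpoints are distinct and do not interlace. All $b_i$ lie in the relative interior of $\beta$.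 Let $C_i(t)\in[0,\kappa]$ be the area of the part of the collar cut off by $a(b_i,t)$ on the side of $p^+$. It is continuous in $t$.

\emph{Choice of the paths.} The path $a(b_i,t)\cup e(t)$ from $b_i$ to $p$ has at most $(2m-1)+1+m=3m$ bends, the middle term accounting for the point $c(t)$. It cuts off, on the side of $p^+$, the area $M(t)+C_i(t)$. Let $S_i=\alpha_1+\dots+\alpha_i$ for $0\le i\le s$. For $1\le i\le s-1$, the upper limit of $M(t)+C_i(t)$ for $t\to0$ is at most $\kappa<\alpha_1\le S_i$, and the lower limit for $t\to1$ is at least $|Z'|=|Z|-\kappa>|Z|-\alpha_s\ge S_i$. By continuity there is $t_i\in(0,1)$ with $M(t_i)+C_i(t_i)=S_i$. Now the smallness of the collar keeps the paths in order: for $1\le i\le s-2$,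
\[
M(t_{i+1})-M(t_i)=\alpha_{i+1}-C_{i+1}(t_{i+1})+C_i(t_i)\ge\alpha_{i+1}-\kappa>0,
\]
so $t_i<t_{i+1}$. Hence the paths $\gamma_i=a(b_i,t_i)\cup e(t_i)$ pairwise meet only in $p$. The piece $Z_i$ has area $S_i-S_{i-1}=\alpha_i$, also for $i=1$ and $i=s$, since $S_0=0$ and $S_s=|Z|$.
\end{proof}

\section{Assembling the cartogram}\label{sec:assembly}

\begin{proof}[Proof of Theorem~\ref{thm:load}(a)]
Let $\lambda=\lambda(G)$ and let $(x_f)_{f\in F}$ be a choice attaining $\lambda$.

\emph{The triangulation.} Put a vertex $z_f$ into each $f\in F$, adjacent to all vertices of $f$, and a vertex $t$ into the outer face, adjacent to all vertices of the outer cycle. Choose an edge $ab$ of the outer cycle and draw $t$ and its edges such that $abt$ is the outer face of the resulting graph $T$, the names being chosen so that $a,b,t$ is counterclockwise. This keeps the inner faces of $G$ and the cyclic order of the edges of $G$ at each vertex. Since the faces of $G$ are bounded by cycles, $T$ is a simple plane triangulation. It has at least $4$ vertices, and its edges inside $V$ are exactly those of $G$. Apply Sections~\ref{sec:tiling} and~\ref{sec:contacts} with $v_1=a$, $v_2=b$, $v_N=t$. Choose $\eta>0$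 so small that
\[
\pi(u):=w(u)-\sum_{f\in F,\ u\in f,\ x_f\ne u}\frac{\eta}{d_f-1}\;>\;0\qquad(u\in V),
\]
and prescribe $|P_u|=\pi(u)$ for $u\in V$ and $|P_{z_f}|=\eta$ for $f\in F$, by Corollary~\ref{cor:areas}.

\emph{Splitting $P_{z_f}$.} Fix $f\in F$ and let $d=d_f\ge4$ and $Z=P_{z_f}$, a polygon with at most $8$ corners. Let $u_0=x_f,u_1,\dots,u_{d-1}$ be the vertices of $f$ in counterclockwise order, with indices modulo $d$. They are all the neighbors of $z_f$. As $t$ is not among them, Lemma~\ref{lem:contacts} says that $\partial Z$ is the union of the arcs $A_i=P_{u_i}\cap Z$, which follow one another counterclockwise. Let $g_i$ be the common endpoint of $A_i$ and $A_{i+1}$. Choose $p=p_f$ in the relative interior of $A_0$, not a corner of $Z$. Then $p\notin P_{u_i}$ for $i\ne0$. Near $p$ the arc $A_0$ is a segment with $p$ in its interior, and it lies on $\partial P_{x_f}$; so $p$ is in the relative interior of a side of $P_{x_f}$ as well.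

Counterclockwise from $p$ we meet $g_0,g_1,\dots,g_{d-1}$. Apply Lemma~\ref{lem:split} with $s=d-1$, $b_i=g_i$ for $1\le i\le d-2$, and all $\alpha_i=\eta/(d-1)$. This gives paths $\gamma_i$ from $g_i$ to $p$ for $1\le i\le d-2$ and pieces $Z_1,\dots,Z_{d-1}$ with
\begin{equation}\label{eq:pieces}
\begin{aligned}
Z_i\cap\partial Z&=A_i\cup\{p\}\quad(1<i<d-1),\\
Z_1\cap\partial Z&=A_0[p,g_0]\cup A_1,\qquad Z_{d-1}\cap\partial Z=A_{d-1}\cup A_0[g_{d-1},p],
\end{aligned}
\end{equation}
where $A_0[\cdot,\cdot]$ denotes the part of $A_0$ between the given points. Write $Z^f_{u_i}=Z_i$ for $i\ne0$ and define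
\[
P'_u=P_u\cup\bigcup_{f\in F,\ u\in f,\ x_f\ne u}Z^f_u\qquad(u\in V).
\]
We verify that these polygons have the required properties.

\emph{Areas and holes.} $|P'_u|=\pi(u)+\sum\eta/(d_f-1)=w(u)$, the sum being over the faces in the definition of $P_u'$. The union of the $P_u'$ is the rectangle $Q$, so there are no holes.

\emph{Simple polygons.} For $u=u_i$, $i\ne0$, we have $Z_i\cap P_u=Z_i\cap A_i=A_i$, a proper arc of both boundaries. For $f\ne f'$ the vertices $z_f,z_{f'}$ are not adjacent, so $P_{z_f}\cap P_{z_{f'}}=\emptyset$ by Lemma~\ref{lem:contacts}. Thus $P_u'$ arises from the disc $P_u$ by gluing disjoint discs along disjoint proper boundary arcs. It is a closed disc bounded by a simple closed polygonal curve. The $P'_u$ are interior-disjoint, since the $P_u$ and all pieces are.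

\emph{Contacts.} By Lemma~\ref{lem:contacts} the contacts among the $P_u$, $u\in V$, correspond exactly to the edges of $G$. They remain contacts. A piece of $P_{z_f}$ meets only pieces of $P_{z_f}$ and polygons $P_u$ with $u\in f$. By \eqref{eq:pieces} the new contacts of positive length at $P_{z_f}$ between different vertices are those of
\begin{itemize}
\item $Z_i$ with $Z_{i+1}$ along $\gamma_i$, for $1\le i\le d-2$;
\item $Z_1$ with $P_{x_f}$ along $A_0[p,g_0]$, and $Z_{d-1}$ with $P_{x_f}$ along $A_0[g_{d-1},p]$.
\end{itemize}
All other intersections between different vertices at $P_{z_f}$ are finite: $Z_i\cap Z_j=\{p\}$ for $|i-j|\ge2$; for $i\ne j$ and $i\ne0$ the set $Z_j\cap A_i$ consists at most of endpoints of arcs; and $Z_j\cap A_0=\{p\}$ for $1<j<d-1$. The new contacts belong to edges $u_iu_{i+1}$ of $f$. So the contact graph is exactly $G$.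

\emph{One arc per edge.} Let $uv\in E$. By Lemmas~\ref{lem:contacts} and~\ref{lem:triple}, the two ends of the arc $P_u\cap P_v$ belong to the two faces of $T$ at $uv$, and the end of a face not containing $t$ is the common point of its three polygons. If such a face is $z_fu_iu_{i+1}$ with $f\in F$ and $\{u,v\}=\{u_i,u_{i+1}\}$, then this end is $g_i$, and the contact is prolonged from $g_i$ to $p_f$: along $\gamma_i$ if $1\le i\le d-2$, and along $A_0$ if $i\in\{0,d-1\}$. The prolongation meets the arc $P_u\cap P_v$ only in $g_i$. If the face of $T$ contains $t$ or is a triangular inner face of $G$, there is no prolongation at this end. The two faces of $T$ at $uv$ lie in the two different faces of $G$ at $uv$. So prolongations at the two ends take place in disjoint polygons, and the contact of $P_u'$ and $P_v'$ is one arc. It is a proper arc of $\partial P_u'$, because $u$ has a second neighbor, whose contact occupies another part of positive length. The same holds for $v$.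

\emph{Face points.} Let $f\in F$, and let the notation be as above. Counterclockwise around $u_i$ in $T$, the vertices $u_{i+1},z_f,u_{i-1}$ are consecutive. So on $\partial P_{u_i}$, counterclockwise, the arc of $u_{i+1}$ ends at $g_i$, then $A_i$ runs from $g_i$ to $g_{i-1}$, and there the arc of $u_{i-1}$ begins. For $i\ne0$ the arc $A_i$ is replaced by the rest of $\partial Z_i$, which goes from $g_i$ to $p_f$, in contact with $u_{i+1}$, and from $p_f$ to $g_{i-1}$, in contact with $u_{i-1}$. For $i=0$ the arc $A_0$ stays, its part from $g_0$ to $p_f$ being now in contact with $u_1$ and its part from $p_f$ to $g_{d-1}$ in contact with $u_{d-1}$. In all cases the contact arc of $u_{i+1}$ ends and that of $u_{i-1}$ begins at $p_f$, as required. If $f$ is a triangular inner face of $G$, then $f$ is a face of $T$ not containing $t$. The point $p_f$ is given by Lemma~\ref{lem:triple}, with the right order by Lemma~\ref{lem:contacts}, and the contacts are not prolonged there. So the cartogram realizes the plane graph $G$.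

\emph{Corners.} The polygon $P_u$ has at most $8$ corners. A face with $x_f=u$ does not change the curve $\partial P_u$ and adds no corner. A face $f$ with $u=u_i\ne x_f$ replaces the arc $A_i$ by the rest of $\partial Z_i$. Each path $\gamma_j$ has at most $3\cdot8=24$ bends.
\begin{itemize}
\item For $1<i<d-1$ the new corners are among the bends of $\gamma_{i-1}$ and $\gamma_i$ and the points $p,g_{i-1},g_i$: at most $24+24+3=51$.
\item For $i\in\{1,d-1\}$ they are among the bends of one path, the corners of $Z$ on $A_0$, the point $p$ and the two endpoints of $A_i$: at most $24+8+3=35$.
\end{itemize}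
Since $u$ is non-special in at most $\lambda$ faces, $P_u'$ has at most $8+51\lambda$ corners.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A triconnected plane graph is $2$-connected with $n\ge4$, and $\lambda(G)\le6$ by Theorem~\ref{thm:load}(c). The cartogram just constructed has complexity at most $8+51\cdot6=314$, realizes the plane graph $G$, and fills the rectangle $Q$. The outer face of $G$ was arbitrary.
\end{proof}

\begin{thebibliography}{9}
\bibitem{FPP}
de Fraysseix, Pach, and Pollack,
\emph{Combinatorica} \textbf{10} (1990), 41--51.

\bibitem{source}
\emph{Geometric Representations of Graphs with Low Polygonal Complexity},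
\url{https://typeset.io/pdf/geometric-representations-of-graphs-with-low-polygonal-2kwb3qk6se.pdf}.
\end{thebibliography}

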